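\title{Bounded expansion and subdivisions of graphs\\ with large girth and large chromatic number}

\begin{abstract}
We prove that a monotone nowhere dense class of graphs that does not have bounded expansion contains, for some fixed $k$, the $k$-th subdivisions of graphs with arbitrarily large girth and arbitrarily large chromatic number; this confirms a conjecture posed in \cite{StructuralSparsity}. The proof gives large fractional chromatic number and a bound on $k$ which is sharp. The hypothesis ``nowhere dense'' turns out to be superfluous, and the resulting alternative characterizes monotone classes with bounded expansion. The main step is a statement about single graphs: a graph of sufficiently large density contains either a subdivision of $K_m$ with short paths or a subgraph of large girth that is still dense.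
\end{abstract}

\section{The question and the results}

\subsection{Two notions of sparsity}

Graphs are finite and simple, and classes of graphs are closed under isomorphism. A class $\mathcal C$ is \emph{monotone} if it is closed under taking subgraphs. The \emph{density} of a graph $H$ with at least one vertex is $\rho(H)=|E(H)|/|V(H)|$, half of its average degree; whenever we speak of density, the graph is understood to have a vertex.

For an integer $k\ge 0$, the \emph{$k$-th subdivision} $H^{(k)}$ of $H$ is obtained by replacing every edge by a path of length $k+1$, that is, with exactly $k$ internal vertices. A \emph{$\le\ell$-subdivision} of $H$ is obtained by replacing each edge by a path with at most $\ell$ internal vertices, where different edges may receive different numbers. The original vertices of $H$ are the \emph{branch vertices}. For an integer $t\ge 0$ let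
\[
\mathcal C\,\widetilde\nabla\,t=\{H:\ \text{some $\le 2t$-subdivision of $H$ is a subgraph of some $G\in\mathcal C$}\},
\]
the class of \emph{shallow topological minors of $\mathcal C$ at depth $t$}. Its members are the patterns that one sees in graphs of $\mathcal C$ if edges may be stretched to length at most $2t+1$.

The class $\mathcal C$ has \emph{bounded expansion} if for every $t$ the densities of the graphs in $\mathcal C\,\widetilde\nabla\,t$ are bounded. It is \emph{nowhere dense} if for every $t$ some complete graph is not in $\mathcal C\,\widetilde\nabla\,t$, and \emph{somewhere dense} otherwise. The first notion bounds the density of all patterns at each depth, the second only the size of the complete ones. Since $\rho(K_n)=(n-1)/2$ is unbounded, bounded expansion implies nowhere dense. What lies between the two?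

\subsection{What one finds in between}

The \emph{girth} of a graph is the length of a shortest cycle, and $\infty$ for a forest. We write $\alpha(H)$ for the largest size of an independent set of $H$ and $\chi(H)$ for its chromatic number. A graph is \emph{$s$-degenerate} if each of its subgraphs with at least one vertex has a vertex of degree at most $s$; coloring greedily in a suitable order, one sees that then $\chi\le s+1$. We use the theorem of Erd\H{o}s \cite{Erdos}: \emph{for all $g,c$ there is a graph $H$ with girth at least $g$ and $|V(H)|/\alpha(H)\ge c$}. In particular $\chi(H)\ge c$.

\begin{example}\label{ex:girth}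
Let $G_1,G_2,\dots$ be graphs such that $G_n$ has girth greater than $n$. The class of all graphs isomorphic to subgraphs of the $G_n$ is nowhere dense. Indeed, for $m\ge 3$ a $\le 2t$-subdivision of $K_m$ contains a cycle of length at most $3(2t+1)$, so it can only lie in one of the finitely many graphs $G_n$ with $n<3(2t+1)$, and then $m$ is at most the largest number of vertices of these.

There are such graphs that are dense, and even bipartite. By Erd\H{o}s's theorem there is a graph of girth greater than $n$ and chromatic number greater than $4n$. It is not $(4n-1)$-degenerate, so it has a subgraph with minimum degree at least $4n$, hence with density at least $2n$. Some bipartition of the vertex set keeps at least half of the edges (a random one does so on average). This gives a bipartite graph $B_n$ with girth greater than $n$ and $\rho(B_n)\ge n$.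

For fixed $k$, the graphs isomorphic to subgraphs of the $B_n^{(k)}$, $n\ge1$, form a nowhere dense class, because $B_n^{(k)}$ has girth greater than $n$. The class does not have bounded expansion, because every $B_n$ appears at depth $\lceil k/2\rceil$.
\end{example}

So classes built from subdivisions of dense graphs of large girth are nowhere dense for a trivial reason, but do not have bounded expansion. One may guess that such subdivisions are the only obstruction to bounded expansion, and a stronger form of this guess replaces large density by large chromatic number.

\medskip
\noindent\textbf{Conjecture} (\cite{StructuralSparsity}). \emph{Every monotone nowhere dense class $\mathcal C$ either has bounded expansion or contains, for some $k\in\mathbb N$, the $k$-th subdivisions of graphs with arbitrarily large girth and chromatic number.}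
\medskip

The second alternative means that there is one $k$ such that for all integers $g,c$ some graph $H$ with girth at least $g$ and chromatic number at least $c$ satisfies $H^{(k)}\in\mathcal C$.

\subsection{Results}

Our proof controls a parameter that is at most $\chi$. The \emph{fractional chromatic number} $\chi_f(F)$ is the minimum of $\sum_I y_I$ over all weights $y_I\ge0$ on the independent sets $I$ of $F$ such that $\sum_{I\ni v}y_I\ge1$ for every vertex $v$. A proper coloring gives such weights, namely $1$ on each color class, so $\chi_f\le\chi$. Let $F$ have at least one vertex, let $w$ be a nonnegative function on $V(F)$, and write $w(X)=\sum_{v\in X}w(v)$. Then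
\[
\sum_I y_I\,w(I)=\sum_{v}w(v)\sum_{I\ni v}y_I\ \ge\ w(V(F)).
\]
Taking weights with $\sum_Iy_I=\chi_f(F)$, we see that
\begin{equation}\label{eq:heavy}
\text{some independent set $S$ of $F$ satisfies } w(S)\ge w(V(F))/\chi_f(F).
\end{equation}
For $w\equiv 1$ this gives $\chi_f(F)\ge|V(F)|/\alpha(F)$.

\begin{theorem}\label{thm:main}
Let $\mathcal C$ be a monotone nowhere dense class, and let $t_0$ be such that the densities of the graphs in $\mathcal C\,\widetilde\nabla\,t_0$ are unbounded. Then there is a fixed $k\le 4t_0+1$ such that for all $g,c$ there is a graph $F$ with girth at least $g$, with $\chi(F)\ge\chi_f(F)\ge c$, and with $F^{(k)}\in\mathcal C$.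
\end{theorem}

If $\mathcal C$ does not have bounded expansion, such a $t_0$ exists by definition; hence the conjecture is true. It can be put in the form of a characterization.

\begin{theorem}\label{thm:class}
For every monotone class $\mathcal C$, nowhere dense or not, the following are equivalent:
\begin{enumerate}
\item[(1)] $\mathcal C$ has bounded expansion;
\item[(2)] for every $k$ there are $g,q$ such that every $H$ of girth at least $g$ with $H^{(k)}\in\mathcal C$ has $\rho(H)\le q$;
\item[(3)] for every $k$ there are $g,c$ such that every $H$ of girth at least $g$ with $H^{(k)}\in\mathcal C$ has $\chi(H)\le c$;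
\item[(4)] the same as \textup{(3)} with $\chi_f$ in place of $\chi$.
\end{enumerate}
In particular, the hypothesis ``nowhere dense'' in the conjecture is superfluous, and exactly one of the two alternatives holds.
\end{theorem}

\begin{proposition}\label{prop:sharp}
For every $t_0\ge0$ there is a monotone nowhere dense class $\mathcal C$ such that $t_0$ is the least $t$ for which the densities of the graphs in $\mathcal C\,\widetilde\nabla\,t$ are unbounded, and such that $F^{(k)}\in\mathcal C$ with $\chi(F)\ge4$ implies $k\ge4t_0+1$.
\end{proposition}

For this class, the conclusion of Theorem~\ref{thm:main} with $c=4$ already forces $k\ge4t_0+1$. Thus the bound $k\le4t_0+1$ in Theorem~\ref{thm:main} is sharp for every $t_0$.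

\section{Reduction to two statements about single graphs}

Suppose that at some fixed depth $\mathcal C$ contains subdivisions of arbitrarily dense graphs. Three things are missing: the paths should all have the same length, the dense graphs should have large girth, and their chromatic number should be large. The first is a pigeonhole argument, given below. The other two are handled by the following statements, in which no class appears.

\begin{theorem}\label{thm:dich}
For all integers $m\ge2$, $g\ge5$, $q\ge1$ there is $d=d(m,g,q)$ such that every graph $G$ with $\rho(G)\ge d$ contains as a subgraph either a $\le(g-4)$-subdivision of $K_m$, or a graph of girth at least $g$ and density at least $q$.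
\end{theorem}

\begin{proposition}\label{prop:frac}
For every integer $c\ge1$ there is an integer $d_1(c)$ such that every graph $H$ of girth at least $5$ with $\rho(H)\ge d_1(c)$ contains $F^{(1)}$ as a subgraph for some graph $F$ with $\chi_f(F)\ge c$ and $\mathrm{girth}(F)\ge\mathrm{girth}(H)/2$.
\end{proposition}

Nowhere denseness excludes the first outcome of Theorem~\ref{thm:dich}. In Proposition~\ref{prop:frac} one cannot ask for a subgraph of $H$ itself with large chromatic number, since $H$ may be bipartite. Instead, the vertices of $F$ are some of the vertices of $H$, and the edges of $F$ are represented by paths of length two in $H$. The price is one additional subdivision, and it is what turns $2t_0$ into $4t_0+1$. Without the girth conclusions, results of this kind are due to Dvo\v{r}\'ak; the proof in Section~\ref{sec:frac} is self-contained.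

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:dich} and Proposition~\ref{prop:frac}]
\emph{Equal path lengths.} Let $H\in\mathcal C\,\widetilde\nabla\,t_0$. Classify the edges of $H$ by the number, in $\{0,\dots,2t_0\}$, of internal vertices of the paths replacing them. For some $j\le2t_0$ the spanning subgraph $H'$ formed by the edges of class $j$ has $\rho(H')\ge\rho(H)/(2t_0+1)$, and $H'^{(j)}\in\mathcal C$ because $\mathcal C$ is monotone. As $\rho(H)$ is unbounded and there are only $2t_0+1$ values of $j$, there is a fixed $k_0\le2t_0$ for which the class
\[
\mathcal D=\{H:\ H^{(k_0)}\in\mathcal C\}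
\]
contains graphs of arbitrarily large density. Clearly $\mathcal D$ is monotone, since $H'\subseteq H$ implies $H'^{(k_0)}\subseteq H^{(k_0)}$.

\emph{$\mathcal D$ excludes short subdivisions of some complete graph.} If $H\in\mathcal D$ contains a $\le\ell$-subdivision of $K_m$, then its paths, of length at most $\ell+1$, become paths of length at most $(\ell+1)(k_0+1)$ in $H^{(k_0)}\in\mathcal C$. So $K_m\in\mathcal C\,\widetilde\nabla\,t$ as soon as $2t\ge(\ell+1)(k_0+1)-1$. Since $\mathcal C$ is nowhere dense and $\mathcal C\,\widetilde\nabla\,t$ is closed under subgraphs, all sufficiently large complete graphs are missing from $\mathcal C\,\widetilde\nabla\,t$. Hence for each $\ell$ there is $m(\ell)\ge2$ such that no graph in $\mathcal D$ contains a $\le\ell$-subdivision of $K_{m(\ell)}$.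

\emph{Conclusion.} Let $g\ge3$ and $c\ge1$, as we may. Put $m=m(2g-4)$ and $q=\max\{1,d_1(c)\}$, and apply Theorem~\ref{thm:dich} with girth parameter $2g\ge6$ to a graph in $\mathcal D$ of density at least $d(m,2g,q)$. The first outcome is excluded, so by monotonicity $\mathcal D$ contains a graph $H$ of girth at least $2g$ and density at least $d_1(c)$. Proposition~\ref{prop:frac} gives $F^{(1)}\subseteq H$ with $\mathrm{girth}(F)\ge g$ and $\chi(F)\ge\chi_f(F)\ge c$. Then $F^{(1)}\in\mathcal D$, which means
\[
(F^{(1)})^{(k_0)}=F^{(2k_0+1)}\in\mathcal C .
\]
Since $k_0$ depends on neither $g$ nor $c$, the number $k=2k_0+1\le4t_0+1$ has the required property.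
\end{proof}

It remains to prove Theorem~\ref{thm:dich} (Sections~\ref{sec:regular}--\ref{sec:combine}) and Proposition~\ref{prop:frac} (Section~\ref{sec:frac}).

\section{When random deletion of edges works}\label{sec:regular}

The first idea for finding a dense subgraph of large girth is to keep edges at random and then destroy the remaining short cycles. This works if no degree is much larger than the average.

\begin{lemma}\label{lem:regular}
Let $g\ge3$ and $q,n\ge1$ be integers, let $\kappa\ge1$ and $D\ge g\kappa^g(4q)^g$. Every graph $G_1$ with at most $n$ vertices, at least $Dn/2$ edges and maximum degree at most $\kappa D$ has a subgraph of girth at least $g$ and density at least $q$.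
\end{lemma}

\begin{proof}
Keep each edge independently with probability $p=4q/D\le1$. The expected number of kept edges is at least $2qn$. The graph $G_1$ has at most $n(\kappa D)^{\ell-1}$ cycles of length $\ell$: choose a starting vertex and then $\ell-1$ successive steps. So the expected number of kept cycles of length less than $g$ is at most
\[
\sum_{\ell=3}^{g-1}n(\kappa D)^{\ell-1}\Big(\frac{4q}{D}\Big)^{\ell}
=\frac nD\sum_{\ell=3}^{g-1}\kappa^{\ell-1}(4q)^\ell\le\frac{n\,g\,\kappa^g(4q)^g}{D}\le n .
\]
Hence for some outcome the number of kept edges minus the number of kept cycles of length less than $g$ is at least $2qn-n\ge qn$. Deleting one edge from each of these cycles leaves a graph of girth at least $g$ with at least $qn$ edges on at most $n$ vertices.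
\end{proof}

The degree condition matters for this argument. In the complete bipartite graph $K_{D,N}$ with $D\ge4q$ and $N$ much larger than $D$, whose density is close to $D$, the same $p$ keeps $4qN$ edges on average but $\binom D2\binom N2p^4$ four-cycles, a number that for fixed $D$ and $q$ grows quadratically with $N$. Of course this graph also contains $K_D^{(1)}$ once $N\ge\binom D2$: join each pair on the small side through its own vertex on the large side. The next two sections treat bipartite graphs that are unbalanced in this way. There we find either a short subdivision of $K_m$ or a dense subgraph of large girth, the latter by selecting \emph{vertices} at random.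

\section{The irregular case for four-cycles}\label{sec:four}

For positive integers $m,n$, let $R(m,n)$ be the Ramsey number: every graph on $R(m,n)$ vertices has a clique of size $m$ or an independent set of size $n$. This section explains the argument for $4$-cycles; the constants $z$ and $\lambda$ have the values given here in this section only.

Let $G$ be bipartite with parts $A$ and $B\ne\emptyset$, let every $a\in A$ have exactly $r=R(m,2q)$ neighbors, and let $|A|\ge\lambda|B|$ for a constant $\lambda=\lambda(m,q)$. Think of $B$ as the few vertices of large degree. We show by hand that $G$ contains either $K_m^{(1)}$ or a subgraph of density at least $q$ without $4$-cycles; being bipartite, the latter has girth at least $6$.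

A $4$-cycle consists of two vertices $b,b'\in B$ and two common neighbors of them. Call the pair $\{b,b'\}$ \emph{rich} if it has at least $\binom m2$ common neighbors. If $m$ vertices of $B$ are pairwise rich, we choose for the $\binom m2$ pairs one after another a common neighbor not used before, and obtain $K_m^{(1)}$. So assume that there are no such $m$ vertices. By Ramsey's theorem, applied to the graph of rich pairs on $N(a)$, each $a\in A$ has a set $N'(a)\subseteq N(a)$ of $2q$ neighbors with no rich pair. We would like to keep, at $a$, exactly the edges to $N'(a)$. What stands in the way is the set
\[
Z(a)=\big(N(a)\setminus N'(a)\big)\cup\{a'\in A\setminus\{a\}:\ a'\text{ is adjacent to at least two vertices of }N'(a)\},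
\]
and this set is bounded: $|Z(a)|\le z:=r+\binom{2q}2\binom m2$.

Now let $W$ be a uniformly random set of vertices, and let $A'$ be the set of those $a\in A\cap W$ with $N'(a)\subseteq W$ and $Z(a)\cap W=\emptyset$. The conditions fix the fate of $1+2q+|Z(a)|$ distinct vertices, so $a\in A'$ with probability at least $1/\lambda$, where $\lambda=2^{1+2q+z}$. Some $W$ gives $|A'|\ge|A|/\lambda\ge|B|$. Consider $G'=G[A'\cup(B\cap W)]$. Each $a\in A'$ has exactly the $2q$ neighbors $N'(a)$ in $G'$, so $\rho(G')\ge 2q|A'|/(|A'|+|B|)\ge q$. If distinct $a,a'\in A'$ had two common neighbors in $G'$, these would belong to $N'(a)$, so that $a'\in Z(a)\cap W$, while this set is empty. So $G'$ has no $4$-cycle.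

The sampling costs the factor $\lambda$ in the size of $A$, and this is what $|A|\ge\lambda|B|$ pays for. The neighborhoods $N(a)$ must have bounded size because all of $N(a)\setminus N'(a)$ has to be removed.

To destroy longer cycles, common neighbors are replaced by short paths between $b$ and $b'$, and there are three changes.
\begin{itemize}
\item A pair may be joined by unboundedly many short paths although few of them are internally disjoint, so one cannot put all their vertices into $Z(a)$. Instead we use a \emph{maximal} family of internally disjoint paths; its internal vertices meet the interiors of all others.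
\item When the paths are combined into a subdivision of $K_m$ with branch vertices in $N(a)$, they must not pass through other branch vertices. So we admit only paths avoiding $N(a)$ inside, and richness becomes dependent on $a$.
\item Consequently $Z(a)$ controls only paths that avoid $N(a)$ inside, while a short cycle through $a$ may visit $N(a)$ several times. We follow the cycle from $a$ only up to its first return to $N(a)$.
\end{itemize}

\section{The irregular case in general}

For integers $m\ge2$, $g\ge5$, $q\ge1$ fix the constants
\begin{equation}\label{eq:const}
\begin{gathered}
t=\lfloor(g-3)/2\rfloor\ge1,\qquad r=R(m,2q),\qquad s=m^2t,\\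
z=r+4q^2st,\qquad \lambda=2^{1+2q+z}.
\end{gathered}
\end{equation}
If $g$ is odd, then $2t+2=g-1$; if $g$ is even, then $2t+2=g-2$. In both cases $2t-1\le g-4$, and every even integer less than $g$ is at most $2t+2$. Moreover $s\ge\binom m2(2t-1)$.

\begin{lemma}\label{lem:irregular}
Let $G$ be a bipartite graph with parts $A,B$, where $B\ne\emptyset$, every $a\in A$ has exactly $r$ neighbors, and $|A|\ge\lambda|B|$. If $G$ contains no $\le(2t-1)$-subdivision of $K_m$, then $G$ has a subgraph of girth at least $g$ and density at least $q$.
\end{lemma}

\begin{proof}
For $a\in A$ and distinct $b,b'\in N(a)$, an \emph{$a$-path} between $b$ and $b'$ is a path in $G$ from $b$ to $b'$ of length at most $2t$ with no internal vertex in $N(a)\cup\{a\}$. As $b,b'$ are distinct vertices of $B$, its length is even and at least $2$, so it has at least one and at most $2t-1$ internal vertices. Call $\{b,b'\}$ \emph{$a$-rich} if there are $s$ pairwise internally disjoint $a$-paths between $b$ and $b'$.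

\emph{No $m$ vertices of $N(a)$ are pairwise $a$-rich.} Suppose that $m$ of them are. Go through the $\binom m2$ pairs one by one, choosing for each an $a$-path internally disjoint from those chosen before. The earlier paths have at most $(\binom m2-1)(2t-1)<s$ internal vertices. These lie outside $N(a)$, so none of them is an end of the current paths, and each lies on at most one of the $s$ internally disjoint $a$-paths of the current pair; so a choice is possible. Since internal vertices of $a$-paths avoid $N(a)$, they also avoid all branch vertices. We obtain a $\le(2t-1)$-subdivision of $K_m$, a contradiction.

\emph{The obstacles at $a$.} By the choice of $r$, applied to the graph of $a$-rich pairs on $N(a)$, there is $N'(a)\subseteq N(a)$ with $|N'(a)|=2q$ and with no $a$-rich pair inside $N'(a)$. For each pair $\{b,b'\}\subseteq N'(a)$ take a maximal family of pairwise internally disjoint $a$-paths between $b$ and $b'$. It has fewer than $s$ members. The set of internal vertices of its members meets the interior of every $a$-path between $b$ and $b'$: for members this holds because their interiors are nonempty, for all other $a$-paths by maximality. Let $Z(a)$ be the union of these sets over all pairs in $N'(a)$, together with $N(a)\setminus N'(a)$.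 Then
\[
|Z(a)|\le r+\tbinom{2q}2(s-1)(2t-1)\le r+2q^2\cdot s\cdot 2t=z,
\]
and $Z(a)$ is disjoint from $N'(a)\cup\{a\}$.

\emph{Sampling.} Choose $W\subseteq V(G)$ uniformly at random, and let $B'=B\cap W$ and
\[
A'=\{a\in A\cap W:\ N'(a)\subseteq W,\ Z(a)\cap W=\emptyset\}.
\]
Each $a\in A$ belongs to $A'$ with probability $2^{-(1+2q+|Z(a)|)}\ge1/\lambda$. Fix $W$ with $|A'|\ge|A|/\lambda\ge|B|\ge|B'|$; as $B\ne\emptyset$, also $A'\ne\emptyset$. Let $G'=G[A'\cup B']$. Since $N(a)\setminus N'(a)\subseteq Z(a)$,
\begin{equation}\label{eq:nbr}
N(a)\cap W=N'(a)\qquad\text{for every }a\in A',
\end{equation}
and this is the neighborhood of $a$ in $G'$. Hence $\rho(G')=2q|A'|/(|A'|+|B'|)\ge q$.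

\emph{Girth.} Suppose that $G'$ has a cycle of length less than $g$. As $G'$ is bipartite, the length is even, so it is at most $2t+2$. The cycle contains some $a\in A'$. Deleting $a$ from it leaves a path $P$ in $G'-a$ of length at most $2t$ between two distinct vertices $b,b'\in N'(a)$. Let $b''$ be the first vertex of $N(a)$ on $P$ after $b$; it exists because $b'\in N(a)$. As $b''\in W$, we have $b''\in N'(a)$ by \eqref{eq:nbr}. The segment of $P$ from $b$ to $b''$ has length at most $2t$ and no internal vertex in $N(a)\cup\{a\}$, so it is an $a$-path between two distinct vertices of $N'(a)$. Therefore one of its internal vertices lies in $Z(a)$. But all vertices of $P$ are in $W$ and $Z(a)\cap W=\emptyset$, a contradiction.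
\end{proof}

\section{Proof of the dichotomy}\label{sec:combine}

We now separate the vertices of large degree from the rest. Either many vertices have at least $r$ neighbors among them, which is the irregular case, or they can be deleted at little cost, which leads to Lemma~\ref{lem:regular}. To bound the cost we need that no small set of vertices spans many edges; this is why we pass to a subgraph of maximum density.

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
With the constants \eqref{eq:const}, let $\kappa=8(\lambda+1)$ and $d=\max\{4r,\ g\kappa^g(4q)^g\}$. Let $\rho(G)\ge d$, and assume that $G$ contains no $\le(g-4)$-subdivision of $K_m$, hence no $\le(2t-1)$-subdivision of $K_m$. Replace $G$ by a subgraph of maximum density $D\ge d$ and let $n=|V(G)|$. Now $|E(G)|=Dn$, and every $S\subseteq V(G)$ spans at most $D|S|$ edges. Let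
\[
B=\{v:\deg v>\kappa D\},\qquad A=\{v\notin B:\ v\text{ has at least $r$ neighbors in }B\}.
\]
The degrees sum to $2Dn$, so $|B|\le2n/\kappa$.

\emph{Case 1: $B\ne\emptyset$ and $|A|\ge\lambda|B|$.} Keep for each $a\in A$ exactly $r$ edges to $B$, and apply Lemma~\ref{lem:irregular} to the resulting bipartite graph with parts $A$ and $B$.

\emph{Case 2: $B=\emptyset$ or $|A|<\lambda|B|$.} We claim that at most $Dn/2$ edges meet $B$. This is trivial if $B=\emptyset$. Otherwise the number of edges meeting $B$ with both ends in $A\cup B$ is at most
\[
D(|A|+|B|)\le D(\lambda+1)|B|\le D(\lambda+1)\frac{2n}\kappa=\frac{Dn}4 .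
\]
Every other edge meeting $B$ joins $B$ to a vertex outside $A\cup B$, and each such vertex has fewer than $r$ neighbors in $B$. So there are at most $rn\le Dn/4$ of these, because $D\ge d\ge4r$. This proves the claim. Hence $G_1=G-B$ has at most $n$ vertices, at least $Dn/2$ edges, and maximum degree at most $\kappa D$, and $D\ge g\kappa^g(4q)^g$. Lemma~\ref{lem:regular} applies.
\end{proof}

\section{From density to fractional chromatic number}\label{sec:frac}

Let $H$ be dense with girth at least $5$. We look for $F^{(1)}$ in $H$ as follows: choose a small set $B$ of branch vertices such that many vertices $a$ outside $B$ have several neighbors in $B$, and let each such $a$ become the subdivision vertex of an edge between two of these neighbors, chosen at random. If there are far more vertices $a$ than branch vertices, we can afford a union bound over all subsets of $B$ as potential independent sets of $F$.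

Which subsets $S$ should be excluded? One cannot expect to exclude all those with $|S|\ge|B|/c$: since degrees may be very unequal, such an $S$ may be adjacent to hardly any of the vertices $a$. But if $S$ has a $1/c$ share of the total number of \emph{incidences} between $B$ and the vertices $a$, then many of the latter have two neighbors in $S$. It suffices to exclude these sets, because by \eqref{eq:heavy} a graph with $\chi_f<c$ has an independent set with such a share, for every way of weighting the vertices.

\begin{proof}[Proof of Proposition~\ref{prop:frac}]
Let $r=4c$, $L=16c^3$, $p=1/(4L)$ and $d_1=d_1(c)=(2r+16)/p$, which is an integer. Among the subgraphs of $H$ with density at least $d_1$ choose one with the fewest vertices. It has an edge, hence at least two vertices, and its minimum degree is at least $d_1$, since removing a vertex of smaller degree would leave a graph of density at least $d_1$. Passing to it does not decrease the girth. So we may assume that $H$ has minimum degree at least $d_1$. Let $n=|V(H)|$.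

\emph{Choosing $B$.} Put each vertex into $B$ independently with probability $p$. Let $A$ be the set of vertices outside $B$ with at least $r$ neighbors in $B$. For a vertex $v$, the number $X$ of its neighbors in $B$ is binomially distributed with mean $\mu\ge pd_1=2r+16$ and variance at most $\mu$. As $r\le\mu/2$, Chebyshev's inequality gives
\[
\Pr[X<r]\le\Pr[X<\mu/2]\le\frac{\mu}{(\mu/2)^2}=\frac4\mu\le\frac14 .
\]
Since $X$ is independent of the event $v\in B$, we get $\Pr[v\in A]\ge\frac34(1-p)\ge\frac12$. Hence $|A|-L|B|$ has mean at least $n/2-Lpn=n/4>0$. Fix $B$ with $|A|>L|B|$. Then $A\ne\emptyset$, and so $B\ne\emptyset$.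

\emph{Choosing $F$.} For each $a\in A$ fix a set $N(a)$ of exactly $r$ neighbors of $a$ in $B$. Choose a pair $e_a\subseteq N(a)$ uniformly at random, independently for all $a$, and let $F$ be the graph with vertex set $B$ and edges $e_a$, $a\in A$. Here the girth of $H$ is used: as $H$ has no $4$-cycle, $|N(a)\cap N(a')|\le1$ for $a\ne a'$, so the pairs $e_a$ are distinct. Therefore $F^{(1)}$, with $a$ as the subdivision vertex of $e_a$, is a subgraph of $H$. A cycle of length $\ell$ in $F$ yields one of length $2\ell$ in $H$, so $\mathrm{girth}(F)\ge\mathrm{girth}(H)/2$ for every outcome.

\emph{Heavy sets are not independent.} Let $w(b)=|\{a\in A:\ b\in N(a)\}|$ for $b\in B$. Then $w(S)=\sum_{a\in A}|N(a)\cap S|$ for $S\subseteq B$, and $w(B)=r|A|$. If $\chi_f(F)<c$, then by \eqref{eq:heavy} some independent set $S$ of $F$ has $w(S)\ge w(B)/c$. We show that with positive probability there is no such $S$.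

Fix $S\subseteq B$ with $w(S)\ge w(B)/c=r|A|/c$, and let $A_S=\{a\in A:\ |N(a)\cap S|\ge2\}$. Note that $2=r/(2c)$. Vertices of $A_S$ contribute at most $r$ each to $w(S)$ and the others at most $r/(2c)$ each, so
\[
\frac{r|A|}c\le r|A_S|+\frac{r|A|}{2c},\qquad\text{that is,}\qquad |A_S|\ge\frac{|A|}{2c}.
\]
For $a\in A_S$ we have $\Pr[e_a\subseteq S]\ge1/\binom{4c}2\ge1/(8c^2)$. By independence,
\[
\Pr[S\text{ is independent in }F]\le\Big(1-\frac1{8c^2}\Big)^{|A|/(2c)}\le e^{-|A|/(16c^3)}\le e^{-|B|},
\]
where the last step uses $|A|>L|B|=16c^3|B|$. There are at most $2^{|B|}$ sets $S$, and $2^{|B|}e^{-|B|}<1$ because $B\ne\emptyset$. So for some choice of the pairs $e_a$ we have $\chi_f(F)\ge c$.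
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it of the conjecture.

\section{The characterization}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(1)$\Rightarrow$(2): If $H^{(k)}\in\mathcal C$, then $H\in\mathcal C\,\widetilde\nabla\,\lceil k/2\rceil$, where densities are bounded.

(2)$\Rightarrow$(3): Given $k$, take $g,q$ from (2). Let $H$ have girth at least $g$ and $H^{(k)}\in\mathcal C$. Every subgraph $H'$ of $H$ with at least one vertex has girth at least $g$ and satisfies $H'^{(k)}\in\mathcal C$, so its average degree $2\rho(H')$ is at most $2q$. Hence $H$ is $\lfloor2q\rfloor$-degenerate and $\chi(H)\le2q+1$.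

(3)$\Rightarrow$(4): $\chi_f\le\chi$.

(4)$\Rightarrow$(1): Suppose that $\mathcal C$ does not have bounded expansion. If $\mathcal C$ is nowhere dense, then Theorem~\ref{thm:main} contradicts (4). Otherwise there is $t$ such that every $K_n$ has a $\le2t$-subdivision contained in a graph of $\mathcal C$. Color each edge of $K_n$ by the number of internal vertices of its path. There are $2t+1$ colors, so by Ramsey's theorem for several colors there are monochromatic complete subgraphs whose order tends to infinity with $n$. Some color $k\le2t$ occurs for infinitely many orders, so by monotonicity $K_{n'}^{(k)}\in\mathcal C$ for arbitrarily large $n'$, and then $H^{(k)}\in\mathcal C$ for every graph $H$. By Erd\H{o}s's theorem there are graphs $H$ with arbitrarily large girth and arbitrarily large $|V(H)|/\alpha(H)\le\chi_f(H)$. This contradicts (4).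

Finally, the second alternative of the conjecture says exactly that (3) fails, and the first alternative is (1). By the equivalence of (1) and (3), exactly one of them holds, whether or not $\mathcal C$ is nowhere dense.
\end{proof}

\section{Sharpness of the bound on $k$}

For $t_0=0$ sharpness is easy to see: the subgraphs of the graphs $B_n$ from Example~\ref{ex:girth} have unbounded density already at depth $0$, but they are all bipartite, so $k=0$ is impossible for $\chi(F)\ge4$. In general we subdivide the $B_n$. The point is that branch vertices of degree at least $3$ must be original vertices of $B_n$, so that all lengths of paths between them are multiples of one number.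

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $k_0=2t_0$, let $B_n$ be the bipartite graphs from Example~\ref{ex:girth}, with girth greater than $n$ and density at least $n$, and let $\mathcal C$ consist of all graphs isomorphic to subgraphs of the $B_n^{(k_0)}$, $n\ge1$. The class is monotone, and by Example~\ref{ex:girth} it is nowhere dense. Since $B_n\in\mathcal C\,\widetilde\nabla\,t_0$ for all $n$, densities at depth $t_0$ are unbounded.

We use two facts. In a subgraph of $B_n^{(k_0)}$, every vertex of degree at least $3$ is a vertex of $B_n$. Every path in $B_n^{(k_0)}$ between two vertices of $B_n$ follows a path of $B_n$, so its length is divisible by $k_0+1$.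

\emph{Minimality of $t_0$.} Let $t<t_0$, and suppose that some $H\in\mathcal C\,\widetilde\nabla\,t$ has a subgraph $H'$ with at least one vertex and minimum degree at least $3$. In a $\le2t$-subdivision of $H'$ inside some $B_n^{(k_0)}$ the branch vertices have degree at least $3$, so they are vertices of $B_n$. The paths replacing the edges of $H'$ have positive length at most $2t+1<2t_0+1=k_0+1$, contrary to the second fact. So every $H\in\mathcal C\,\widetilde\nabla\,t$ is $2$-degenerate and has density at most $2$.

\emph{Lower bound on $k$.} Let $F^{(k)}\in\mathcal C$ with $\chi(F)\ge4$. Choose a minimal subgraph $F'\subseteq F$ with $\chi(F')\ge4$. It has minimum degree at least $3$: for every vertex $v$ the graph $F'-v$ has a proper $3$-coloring, and this would extend to $v$ if $v$ had degree at most $2$. For some $n$ the graph $F'^{(k)}$ is isomorphic to a subgraph of $B_n^{(k_0)}$. Its branch vertices have degree at least $3$, so they are vertices of $B_n$, and $k+1=j(k_0+1)$ for some $j\ge1$. If $j=1$, then each path replacing an edge of $F'$ has length $k_0+1$ and hence is a single subdivided edge of $B_n$. Thus $F'$ is isomorphic to a subgraph of the bipartite graph $B_n$, contradicting $\chi(F')\ge4$. So $j\ge2$ and $k\ge2(k_0+1)-1=4t_0+1$.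
\end{proof}

\begin{thebibliography}{9}

\bibitem{Erdos} Erd\H{o}s, \emph{Graph theory and probability}, 1959.

\bibitem{StructuralSparsity} ``Structural Sparsity'', \texttt{http://www.csse.monash.edu.au/\allowbreak\textasciitilde gfarr/\allowbreak research/\allowbreak slides/\allowbreak OssonadeMendez-Colloquium.pdf}.

\end{thebibliography}
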